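\title{Farthest insertion has no fixed worst-case bound for the metric traveling salesman problem}

\begin{abstract}
The farthest insertion heuristic for the traveling salesman problem repeatedly takes the node farthest from the current tour and inserts it at the cheapest position. We show that under the triangle inequality the ratio between its tour and an optimal tour is not bounded by any constant: for every $m=2^s-1$, $s\ge2$, there is a metric instance on which a run of the heuristic produces a tour at least $m/2$ times as long as an optimal one. The worst ratio $R(n)$ on $n$ nodes satisfies $c\ln n/(\ln\ln n)^2\le R(n)<2\ln n$ for large $n$. An arbitrarily small perturbation of the metric removes all ties, so the lower bounds do not depend on tie-breaking.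
\end{abstract}

\section{Introduction}\label{sec:intro}

An instance of the metric traveling salesman problem is a finite set $N$ of $n\ge2$ nodes with distances $d(u,v)=d(v,u)\ge0$, $d(v,v)=0$, that satisfy the triangle inequality $d(u,w)\le d(u,v)+d(v,w)$. We call such a $d$ a metric; distinct nodes at distance $0$ are allowed. A \emph{tour} on a set of at least three nodes is a cycle through all of them, and the tour on two nodes consists of two parallel copies of the edge between them. The length $\operatorname{len}(T)$ of a tour is the sum of the distances along its edges, and $Z^*$ denotes the least length of a tour on $N$.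

An insertion heuristic grows a tour one node at a time. Replacing the tour edge $\{y,z\}$ by the two edges $\{y,v\}$ and $\{v,z\}$ lengthens the tour by the \emph{insertion cost}
\begin{equation}\label{eq:cost}
\Delta(y,z;v)=d(y,v)+d(v,z)-d(y,z)\ge0 .
\end{equation}
\emph{Farthest insertion} (FI) proceeds as follows, where $S$ is the set of nodes on the current tour and $d(v,S)=\min_{u\in S}d(v,u)$.
\begin{enumerate}
\item[1.] Choose any starting node $v_1$.
\item[2.] Choose a node $v_2\ne v_1$ farthest from $v_1$, form the tour on $v_1,v_2$, and put $S=\{v_1,v_2\}$.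
\item[3.] While $S\neq N$: (a) choose a node $v\notin S$ that maximizes $d(v,S)$; (b) insert $v$ into a tour edge $\{y,z\}$ that minimizes $\Delta(y,z;v)$; (c) add $v$ to $S$.
\end{enumerate}
Ties are broken arbitrarily. A \emph{run} of FI is a sequence of choices that obeys these rules, and $Z$ denotes the length of its final tour. A heuristic has a \emph{fixed worst-case bound} if there is a constant $\alpha$, independent of $n$, with $Z\le\alpha Z^*$ for every instance, every starting node and every tie-breaking. Nearest insertion (which takes a node nearest to the tour) and cheapest insertion (which takes the node and edge of least insertion cost) have the fixed worst-case bound $2$, and this bound is tight \cite{Ros77}. According to \cite{SE}, where the question is posed, it is not known whether farthest insertion has a fixed worst-case bound. We show that it has none.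

For $n\ge2$ let $R(n)$ be the supremum of $Z/Z^*$ over all $n$-node instances with $Z^*>0$, all starting nodes and all tie-breakings. (If $Z^*=0$, all distances vanish and $Z=0$.) Put $H_n=\sum_{k\le n}1/k$.

\begin{theorem}\label{thm:main}
There is an absolute constant $C\ge1$ such that for every $s\ge2$, with $m=2^s-1$, there are a metric instance with $n$ nodes, $\ln n\le C\,m(\ln m)^2$, and a run of FI on it with $Z\ge\frac m2Z^*$. Hence FI has no fixed worst-case bound.
\end{theorem}

\begin{theorem}\label{thm:growth}
For some absolute constant $c>0$ and all large $n$,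
\[
c\,\frac{\ln n}{(\ln\ln n)^2}\le R(n)\le 2(H_n-1)<2\ln n .
\]
\end{theorem}

The factor $(\ln\ln n)^2$ between the two bounds is not determined here. The run in Theorem~\ref{thm:main} uses a chosen starting node and many chosen ties, as the definition permits. The third result shows that the ties are a convenience only.

\begin{theorem}\label{thm:ties}
Let $(N,d)$ be an instance with $n\ge3$ nodes and consider a run of FI that inserts the nodes in the order $v_1,\dots,v_n$. For every $\delta>0$ there is a metric $d'$ on $N$ with $|d'-d|\le\delta$ on all pairs such that FI on $d'$, started at $v_1$, has no ties (apart from the two parallel copies of the edge $\{v_1,v_2\}$ when $v_3$ is inserted) and produces the same tour.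
\end{theorem}

Section~\ref{sec:upper} proves the upper bound and explains what an instance must do to come near it. Section~\ref{sec:three} works the mechanism of the lower bound by hand for $m=3$. Sections~\ref{sec:config}--\ref{sec:order} carry out the construction, Section~\ref{sec:lengths} proves Theorems~\ref{thm:main} and~\ref{thm:growth}, and Section~\ref{sec:ties} proves Theorem~\ref{thm:ties}.

\section{The logarithmic upper bound and its slack}\label{sec:upper}

We use the standard \emph{shortcutting} fact: if a node is deleted from a tour and its two neighbors are joined directly, the tour does not get longer, by \eqref{eq:cost}. Hence every subset of $N$ with at least two nodes has a tour of length at most $Z^*$.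

\begin{proposition}\label{prop:upper}
For every $n\ge2$ we have $R(n)\le2(H_n-1)<2\ln n$.
\end{proposition}

\begin{proof}
Let $v_1,\dots,v_n$ be the insertion order of a run and let $r_k=\min_{i<k}d(v_i,v_k)$ for $k\ge2$. The first tour has length $2r_2$. For $k\ge3$ let $v_i$ be a tour node nearest to $v_k$ and $\{v_i,u\}$ a tour edge; inserting $v_k$ there costs $r_k+d(v_k,u)-d(v_i,u)\le2r_k$. So
\begin{equation}\label{eq:radii}
Z\le2\sum_{k=2}^nr_k .
\end{equation}
Since $v_k$ was preferred to $v_{k+1}$, we have $r_k\ge\min_{i<k}d(v_i,v_{k+1})\ge r_{k+1}$. Thus $d(v_i,v_j)\ge r_j\ge r_k$ for $i<j\le k$, and shortcutting an optimal tour to $v_1,\dots,v_k$ gives $Z^*\ge kr_k$. Therefore $Z\le2(H_n-1)Z^*$, and $H_n-1<\int_1^n dx/x=\ln n$.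
\end{proof}

Inequality \eqref{eq:radii} holds for any insertion order. For the nearest rule the nodes enter in the order of Prim's algorithm, so $\sum r_k$ is the length of a minimum spanning tree, at most $Z^*$, and the bound $2$ follows. For the farthest rule $\sum r_k$ can be of order $Z^*\ln n$, even on the simplest instances. Take the points $0,1,\dots,2^p$ of the real line and start at $0$. FI takes $2^p$ next and then bisects: for $\tau=1,\dots,p$ it takes the $2^{\tau-1}$ odd multiples of $2^{p-\tau}$, each at distance $2^{p-\tau}$ from the tour. So $\sum r_k=(\frac12+\frac p4)Z^*$.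

Yet on the line FI is optimal. By induction the tour on $S$ has length twice the span of $S$, which no tour can beat: a new point inside the span lies between the ends of some tour edge and is inserted at cost $0$, and a new point $v$ beyond the extreme point $y$ of $S$ can be inserted next to $y$ at cost $2d(v,y)$. The long edges that the farthest rule lays down first absorb the later nodes for free, and \eqref{eq:radii} ignores this. One might therefore guess that the logarithm is an artifact of the proof and that a constant bound holds. A counterexample has to make FI pay, at many different scales, an amount comparable to $r_k$ for many nodes, although long tour edges pass nearby.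

Free insertions are governed by the following notion. A sequence of nodes $w_0,\dots,w_p$ (repetitions allowed) is a \emph{geodesic} if $\sum_{i=1}^pd(w_{i-1},w_i)=d(w_0,w_p)$. Then $d(w_i,w_j)$ equals the sum of the steps between $w_i$ and $w_j$, for otherwise the triangle inequality would give a smaller value of $d(w_0,w_p)$. Consequently
\begin{equation}\label{eq:geo}
d(w_i,w_k)=d(w_i,w_j)+d(w_j,w_k)\qquad(i\le j\le k),
\end{equation}
and every subsequence of a geodesic is a geodesic. The insertion of $v$ into $\{y,z\}$ is free exactly when $y,v,z$ is a geodesic, and by \eqref{eq:cost} a free insertion is always a legitimate choice in step 3(b).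

All our metrics are \emph{shortest-path metrics}: in a connected graph with positive edge lengths, $d(u,v)$ is the least length of a walk from $u$ to $v$. The vertex sequence of a shortest walk is a geodesic.

\section{The mechanism for $m=3$}\label{sec:three}

The plan is to keep many short segments on the geodesics of $m$ different tour edges each, while a good tour runs along each segment once. If the segments have total length $\Lambda$, the FI tour has length at least $m\Lambda$. One such segment is easy to build, but it is short compared with $Z^*$. The heart of the matter is a substitution that replaces a segment by a slightly \emph{longer} path, almost all of which consists of segments with the same property.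

Take points $x_i$, $i\in\mathbb Z$, with unit edges $x_ix_{i+1}$ and \emph{shortcuts} $x_ix_{i+3}$ of length $\frac52$, and subdivide each unit edge $x_lx_{l+1}$ by a midpoint $c_l$. The distance from $x_i$ to $x_{i+j}$ is $D(j)=j-\frac12\lfloor j/3\rfloor$ (see Lemma~\ref{lem:dist}), that is, $1,2,\frac52,\frac72,\frac92,5,\dots$ for $j=1,2,\dots$.

\emph{First phase.} Each residue class $x_i,x_{i+3},x_{i+6},\dots$ is a geodesic. If three tour edges have geodesics through the whole stretch, we can give one class to each edge and insert all $x_i$ for free. The tour then contains every edge $\sigma_i=\{x_i,x_{i+3}\}$.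

\emph{Second phase.} Now insert $c_2$. Its distances to $x_{-1},x_0,\dots,x_6$ are $3,\frac52,\frac32,\frac12,\frac12,\frac32,\frac52,3$. The three edges that span it cost
\[
\sigma_0:\ \tfrac52+\tfrac12-\tfrac52=\tfrac12,\qquad \sigma_1:\ \tfrac32+\tfrac32-\tfrac52=\tfrac12,\qquad \sigma_2:\ \tfrac12+\tfrac52-\tfrac52=\tfrac12,
\]
and the neighboring edges $\sigma_{-1},\sigma_3$ cost $3+\frac12-\frac52=1$. The shortcuts have destroyed the free insertion of the line: $c_2$ costs as much as its distance from the tour.

It matters which of the three edges is taken. If $c_2$ went into $\sigma_1$, the new edge $\{c_2,x_4\}$ would have the geodesic $c_2,x_3,c_3,x_4$ and $c_3$ would be free. So we proceed from left to right and put $c_l$ into the edge $\sigma_{l-2}$ whose right end is $x_{l+1}$. This creates $A_l=\{x_{l-2},c_l\}$ and $B_l=\{c_l,x_{l+1}\}$, whose geodesics meet only midpoints that are already on the tour. They offer nothing to the next midpoint: for $c_2$ the edge $A_1$ costs $3+1-\frac52=\frac32$ and $B_1$ costs $1+\frac12-\frac12=1$.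

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.9cm,y=0.62cm]
\draw (-0.3,0)--(5.3,0);
\foreach \i in {0,1,2}{
  \draw[dashed] (\i,0) .. controls (\i+0.8,2.6) and (\i+2.2,2.6) .. (\i+3,0);
  \node at (\i+1.5,2.35) {$\sigma_{\i}$};}
\foreach \i in {0,...,5}{\fill (\i,0) circle (2pt) node[below]{$x_{\i}$};}
\foreach \i in {0,...,4}{\draw[fill=white] (\i+0.5,0) circle (2pt) node[below]{$c_{\i}$};}
\foreach \y in {-2,-3.2,-4.4}{\draw[thick] (-0.3,\y)--(5.3,\y);}
\foreach \x/\y in {0/-2,3/-2,1/-3.2,4/-3.2,2/-4.4,5/-4.4}{\fill (\x,\y) circle (2pt);}
\foreach \x/\y in {2.5/-2,0.5/-3.2,3.5/-3.2,1.5/-4.4,4.5/-4.4}{\draw[fill=white] (\x,\y) circle (2pt);}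
\foreach \x/\y/\t in {1.25/-2/A_2,2.75/-2/B_2,4.2/-2/A_5,0.1/-3.2/A_0,0.75/-3.2/B_0,2.25/-3.2/A_3,3.75/-3.2/B_3,4.7/-3.2/A_6,0.6/-4.4/A_1,1.75/-4.4/B_1,3.25/-4.4/A_4,4.75/-4.4/B_4}{\node[above] at (\x,\y) {$\t$};}
\end{tikzpicture}
\caption{The case $m=3$. Top: unit edges with midpoints, and three of the shortcuts (dashed, length $\frac52$), which are the tour edges before the midpoints are inserted. Bottom: the tour edges afterwards, one row per residue class of $i$ modulo $3$. The midpoint $c_l$ has split $\sigma_{l-2}$ into $A_l$ and $B_l$; each of these edges is as long as the part of the line below which it is drawn, and every half-unit segment lies on exactly three of them.}\label{fig:three}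
\end{figure}

\emph{Outcome.} The edge $A_l$ has length $\frac52$, which is the length of the straight path from $x_{l-2}$ to $c_l$. So all tour edges are now straight (Figure~\ref{fig:three}): the segment $\{x_2,c_2\}$ lies on geodesics of $A_2,A_3,A_4$, and $\{c_2,x_3\}$ on geodesics of $B_2,A_3,A_4$. Every half-unit segment is in the position in which the whole stretch was at the beginning, and the substitution can be repeated inside it.

\emph{Accounting.} With shortcuts $x_ix_{i+m}$ of length $m-\frac12$, a geodesic covers one unit of the line at the price $1-\frac1{2m}$. A tour that follows the straight path instead of the geodesic grows by $\frac1{2m}$ per unit; the FI tour grows by $\frac12$ per unit, which is $m$ times as much. The total length $\Lambda$ of the segments is multiplied by about $1+\frac1{2m}$ in each round of substitution. After order $m\ln m$ rounds $\Lambda$ dominates everything that was present at the start, the good tour has length at most $2\Lambda$, and the FI tour has length at least $m\Lambda$.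

Four things remain to be done. The recursion needs a precise invariant and a start (Sections~\ref{sec:config} and~\ref{sec:seed}). The stretch must be cut to finite length so that all $m$ strands are still geodesics between its ends, with little loss (Section~\ref{sec:gadget}). The rest of the tour must not offer a cheaper place to a midpoint (Section~\ref{sec:round}). And the order of insertion must be a farthest-first order in the final space (Section~\ref{sec:order}).

\section{Crossing and configurations}\label{sec:config}

For nodes $y,z$ and $a\ne b$ the \emph{excess}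
\[
E(y,z;a,b)=d(y,a)+d(a,b)+d(b,z)-d(y,z)\ge0
\]
is the cost of the detour from $y$ to $z$ through $a$ and then $b$; it vanishes exactly when $y,a,b,z$ is a geodesic. Note that $E(z,y;b,a)=E(y,z;a,b)$. The edge $\{y,z\}$ \emph{crosses} the pair $\{a,b\}$ if $E(y,z;a,b)=0$ or $E(y,z;b,a)=0$. From $d(y,z)\le d(y,a)+d(a,z)$ and $d(y,z)\le d(y,b)+d(b,z)$ we get the one-sided bounds
\begin{equation}\label{eq:onesided}
E(y,z;a,b)\ge d(a,b)+d(b,z)-d(a,z),\qquad E(y,z;a,b)\ge d(a,b)+d(y,a)-d(y,b).
\end{equation}
Excesses control the cost of a node that subdivides an edge $ab$.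

\begin{lemma}\label{lem:mid}
Let $a\ne b$ and suppose $d(c,w)=\frac12d(a,b)+\min\{d(a,w),d(b,w)\}$ for $w\in\{y,z\}$. Then
\[
\Delta(y,z;c)\ge\min\{d(a,b),\,E(y,z;a,b),\,E(y,z;b,a)\}.
\]
\end{lemma}

\begin{proof}
If both minima are attained at the same node $t\in\{a,b\}$, the cost is $d(a,b)+\Delta(y,z;t)\ge d(a,b)$. Otherwise it equals one of the two excesses.
\end{proof}

\begin{definition}\label{def:config}
Let $m\ge1$. A \emph{configuration of multiplicity $m$} is a tuple $(V,d,T,\mathcal P,\rho)$ consisting of a finite metric space $(V,d)$ with $|V|\ge3$, a tour $T$ on $V$, a nonempty set $\mathcal P$ of two-element subsets of $V$, called \emph{live pairs}, and a number $\rho>0$, such that: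
\begin{itemize}
\item[(C1)] $d(v,w)\ge\rho$ for distinct $v,w\in V$;
\item[(C2)] $d(a,b)=\rho$ for every live pair $\{a,b\}$;
\item[(C3)] for every edge $\{y,z\}$ of $T$ and every live pair $\{a,b\}$, each of $E(y,z;a,b)$ and $E(y,z;b,a)$ is either $0$ or at least $\rho$;
\item[(C4)] every live pair is crossed by exactly $m$ edges of $T$;
\item[(C5)] for every edge $\{u,v\}$ of $T$, the live pairs that it crosses can be ordered and oriented as $(a_1,b_1),\dots,(a_\nu,b_\nu)$ so that $u,a_1,b_1,\dots,a_\nu,b_\nu,v$ is a geodesic.
\end{itemize}
\end{definition}

Conditions (C4) and (C5) are the substance: (C5) says that one geodesic of an edge passes through all its live pairs, so that their lengths add up and so that all of them can be refined at once. Conditions (C1) and (C3) keep other live pairs and non-crossing edges away from a live pair by a margin $\rho$; they are used only in Lemma~\ref{lem:iso}.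

\begin{lemma}\label{lem:length}
In a configuration of multiplicity $m$, $\operatorname{len}(T)\ge m\rho|\mathcal P|$.
\end{lemma}

\begin{proof}
By (C5) and (C2) an edge that crosses $\nu$ live pairs has length at least $\nu\rho$, and by (C4) the numbers $\nu$ sum to $m|\mathcal P|$ over the edges of $T$.
\end{proof}

From now on we fix $s\ge2$ and put
\[
m=2^s-1,\qquad K=2^{6s}=(m+1)^6,\qquad Q=\frac{K-1}m .
\]
Thus $m\ge3$ is odd, $K$ is a power of $2$, and $Q$ is an integer because $K\equiv1\pmod m$. All configurations have multiplicity $m$.

\section{The seed}\label{sec:seed}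

We need a first configuration with a single live pair. Among nodes at mutual distance $1$ every insertion costs $1$, so FI may build any tour we like on them. We then add nodes at distance $\frac12$ from certain base nodes that the tour has kept apart; these nodes have no free place, and their insertion creates long edges that run through the live pair.

Let $k=m-2\ge1$. The \emph{base nodes} $o,w,w',p_1,\dots,p_k,q_1,\dots,q_k$ are joined pairwise by edges of length $1$. A node $f$ is joined to $o,p_1,\dots,p_k$, and for $1\le i\le k$ a node $g_i$ is joined to $o$ and $q_i$, all by edges of length $\frac12$. Let $V_0$ be the set of these $3k+4=3m-2$ nodes with the shortest-path metric. A walk between distinct base nodes is a unit edge or has two edges at least, so base nodes stay at distance $1$. A walk from $f$ or $g_i$ begins with an edge of length $\frac12$ to a base neighbor, which gives the remaining distances ($j\ne i$ in the columns $q_j$, $g_j$):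
\[
\begin{array}{c|ccccccc}
 & o & p_1,\dots,p_k & q_i & q_j & w,w' & f & g_j\\ \hline
f & 1/2 & 1/2 & 3/2 & 3/2 & 3/2 & 0 & 1\\
g_i & 1/2 & 3/2 & 1/2 & 3/2 & 3/2 & 1 & 1
\end{array}
\]
All distances in $V_0$ are multiples of $\frac12$ and at most $\frac32$. The \emph{seed order} is $o,w,w',p_1,q_1,\dots,p_k,q_k,f,g_1,\dots,g_k$.

\begin{lemma}\label{lem:seed}
Inserting the nodes of $V_0$ in the seed order, each into a cheapest edge, can produce the tour
\[
T_0:\quad w,\ f,\ o,\ w',\ p_1,\ g_1,\ q_1,\ p_2,\ g_2,\ q_2,\ \dots,\ p_k,\ g_k,\ q_k,\ (w).
\]
With $\mathcal P_0=\{\{f,o\}\}$ and $\rho_0=\frac12$, the tuple $(V_0,d,T_0,\mathcal P_0,\rho_0)$ is a configuration.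
\end{lemma}

\begin{proof}
Insert each base node after $w$ between its predecessor and $w$. This gives the tour $w,o,w',p_1,q_1,\dots,p_k,q_k,(w)$.

No edge of this tour has both ends in $\{o,p_1,\dots,p_k\}$, so every edge costs at least $\frac12+\frac32-1=1$ for $f$. We insert $f$ into $\{w,o\}$ at cost $1$.

Suppose $g_j$ has been inserted into $\{p_j,q_j\}$ for all $j<i$. The costs for $g_i$ are
\[
\begin{array}{lll}
\{w,f\}:\ \frac32+1-\frac32=1, & \{f,o\}:\ 1+\frac12-\frac12=1, & \{o,w'\}:\ \frac12+\frac32-1=1,\\[3pt]
\{p_j,g_j\}:\ \frac32+1-\frac32=1, & \{g_j,q_j\}:\ 1+\frac32-\frac12=2 & (j<i),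
\end{array}
\]
and each remaining edge joins two base nodes other than $o$ and costs $\frac12+\frac32-1=1$ if $q_i$ is an end, $\frac32+\frac32-1=2$ if not. The minimum is $1$, and we insert $g_i$ into $\{p_i,q_i\}$. The result is $T_0$.

Conditions (C1)--(C3) hold because distances are positive multiples of $\frac12$ and $d(f,o)=\frac12$, and (C5) is the definition of crossing when there is one live pair. For (C4), the edges $\{f,o\}$, $\{w,f\}$ and $\{p_i,g_i\}$ cross, since $w,o,f$ and $p_i,f,o,g_i$ are geodesics of length $\frac32$. For the other edges $\{y,z\}$ the excesses are positive: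
\[
\begin{array}{c|ccccc}
(y,z) & (o,w') & (w',p_1) & (g_i,q_i) & (q_i,p_{i+1}) & (q_k,w)\\ \hline
E(y,z;o,f) & 1 & 1 & 2 & 1 & 2\\
E(y,z;f,o) & 1 & 2 & 2 & 2 & 2
\end{array}
\]
So exactly $k+2=m$ edges cross $\{f,o\}$.
\end{proof}

\section{The gadget}\label{sec:gadget}

The gadget $G$ is the finite version of the stretch in Section~\ref{sec:three}. It has vertices $x_0,\dots,x_K$, unit edges $I_l=x_lx_{l+1}$ for $0\le l\le K-1$, and shortcuts $x_ix_{i+m}$ of length $m-\frac12$ for $1\le i\le K-1-m$. Let
\[
M=\{\,l:\ m\le l\le K-1-m,\ \text{neither }l+1\text{ nor }K-l\text{ is a power of }2\,\},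
\]
where $1=2^0$ counts as a power of $2$. For $l\in M$ the edge $I_l$ is subdivided by a \emph{midpoint} $c_l$ into two edges of length $\frac12$. The vertices $x_0,x_K$ are the \emph{terminals}, $x_1,\dots,x_{K-1}$ are the \emph{relay points}, and $\operatorname{int}G=G\setminus\{x_0,x_K\}$. The \emph{position} of a vertex is $\operatorname{pos}(x_i)=i$, $\operatorname{pos}(c_l)=l+\frac12$. The margins $m\le l\le K-1-m$ keep the midpoints away from the tour edges that enter and leave the gadget; the condition on powers of $2$ will be needed only for the farthest order.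

The reflection $x_i\mapsto x_{K-i}$, $c_l\mapsto c_{K-1-l}$ is an automorphism of $G$: it preserves the set of shortcuts, and $l\mapsto K-1-l$ preserves $M$ because it exchanges $l+1$ and $K-l$. All edge lengths are positive multiples of $\frac12$, so
\begin{equation}\label{eq:half}
\text{all distances in $G$ are multiples of $\tfrac12$, and at least $\tfrac12$ between distinct vertices.}
\end{equation}
For integers $j\ge0$ let $D(j)=j-\frac12\lfloor j/m\rfloor$. The increment $D(j)-D(j-1)$ is $\frac12$ if $m\mid j$ and $1$ otherwise; in particular $D$ is increasing and $D(j)=j$ for $j<m$.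

\begin{lemma}\label{lem:dist}
For $1\le i\le j\le K-1$ we have $d_G(x_i,x_j)=D(j-i)$. Moreover $d_G(x_0,x_j)=d_G(x_K,x_{K-j})=1+D(j-1)$ for $1\le j\le K-1$, and
\[
L:=d_G(x_0,x_K)=2+D(K-2)=K-\tfrac12(Q-1).
\]
\end{lemma}

\begin{proof}
A path between two of the $x_i$ that enters a subdivided edge traverses it, so midpoints can be ignored. Consider a path from $x_i$ to $x_j$ with $\alpha_+$ forward and $\alpha_-$ backward unit steps and $\beta_+$ forward and $\beta_-$ backward shortcuts. Then $j-i=\alpha_+-\alpha_-+m(\beta_+-\beta_-)$, and the length is
\[
\alpha_++\alpha_-+(m-\tfrac12)(\beta_++\beta_-)=(j-i)+2\alpha_-+(2m-\tfrac12)\beta_--\tfrac12\beta_+ .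
\]
From $m\beta_+\le(j-i)+\alpha_-+m\beta_-$ we get $\beta_+\le\lfloor(j-i)/m\rfloor+\alpha_-+\beta_-$, so the length is at least $D(j-i)+\frac32\alpha_-+(2m-1)\beta_-\ge D(j-i)$. Equality is attained by $\lfloor(j-i)/m\rfloor$ forward shortcuts, all with ends in $[i,j]\subset[1,K-1]$, followed by unit steps. The terminals have degree $1$, which gives the other formulas; finally $\lfloor(K-2)/m\rfloor=\lfloor(Qm-1)/m\rfloor=Q-1$.
\end{proof}

For $i=1,\dots,m$, \emph{pass $i$} is the path that goes from $x_0$ to $x_i$ by unit steps, then along the $Q-1$ shortcuts through $x_{i+m},\dots,x_{i+(Q-1)m}$, then by unit steps to $x_K$. These shortcuts exist since $i+(Q-1)m\le Qm=K-1$. The vertices $x_i,x_{i+m},\dots,x_{i+(Q-1)m}$ are the \emph{stops} of pass $i$.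

\begin{lemma}\label{lem:pass}
Every pass is a shortest path from $x_0$ to $x_K$, and every relay point is a stop of exactly one pass. The first stops are $x_1,\dots,x_m$, the last stops are $x_{K-m},\dots,x_{K-1}$.
\end{lemma}

\begin{proof}
A pass advances by $K$ positions and saves $\frac12$ on each of $Q-1$ shortcuts, so its length is $L$. The stops of pass $i$ are the $x_j$ with $1\le j\le Qm=K-1$ and $j\equiv i\pmod m$, and the last one has index $i+(Q-1)m=K-(m+1-i)$.
\end{proof}

This is where $K\equiv1\pmod m$ is used, and it explains why no shortcut starts at a terminal: with a shortcut $x_0x_m$ the path $x_0,x_m,\dots,x_{Qm},x_K$ would have $Q$ shortcuts and no pass would be shortest.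

Next we show that, seen from the left, the three points $x_l,c_l,x_{l+1}$ come in their natural order. This is where it matters that a shortcut saves no more than $\frac12$.

\begin{lemma}\label{lem:mono}
Let $l\in M$ and $y\in G$. If $\operatorname{pos}(y)\le l$, then $d_G(y,x_l)+\frac12=d_G(y,c_l)\le d_G(y,x_{l+1})$. If $\operatorname{pos}(y)\ge l+1$, then $d_G(y,x_{l+1})+\frac12=d_G(y,c_l)\le d_G(y,x_l)$.
\end{lemma}

\begin{proof}
By reflection it suffices to treat $\operatorname{pos}(y)\le l$. Since $d_G(y,c_l)=\frac12+\min\{d_G(y,x_l),d_G(y,x_{l+1})\}$ for $y\ne c_l$, we only need $d_G(y,x_{l+1})\ge d_G(y,x_l)+\frac12$. The two distances are $D(l+1-i)$ and $D(l-i)$ if $y=x_i$ with $i\ge1$; they are $1+D(l)$ and $1+D(l-1)$ if $y=x_0$; and they are $\frac12+D(l-j)$ and $\frac12+D(l-j-1)$ if $y=c_j$ with $j<l$, because $D$ is increasing. In each case the difference is an increment of $D$.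
\end{proof}

\begin{lemma}\label{lem:cover}
Let $l\in M$, let $(p,q)$ be one of $(x_l,x_{l+1})$, $(x_l,c_l)$, $(c_l,x_{l+1})$, and let $y,z\in G$. If $\operatorname{pos}(z)\le\operatorname{pos}(p)$ or $\operatorname{pos}(y)\ge\operatorname{pos}(q)$, then $E(y,z;p,q)\ge d_G(p,q)$, the excess being taken in $G$.
\end{lemma}

\begin{proof}
Let $\operatorname{pos}(z)\le\operatorname{pos}(p)$. Then $z=p$ or $\operatorname{pos}(z)\le l$, and in both cases $d_G(q,z)\ge d_G(p,z)$, trivially or by Lemma~\ref{lem:mono}; the first bound in \eqref{eq:onesided} gives the claim. If $\operatorname{pos}(y)\ge\operatorname{pos}(q)$, then $y=q$ or $\operatorname{pos}(y)\ge l+1$, so $d_G(y,p)\ge d_G(y,q)$, and the second bound applies.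
\end{proof}

In Section~\ref{sec:three} the halves of $I_l$ were covered by edges created by $c_l,\dots,c_{l+m-1}$. So they can be live only if all these midpoints exist, and we define the \emph{good indices}
\[
M^*=\{\,l:\ l,l+1,\dots,l+m-1\in M\,\}.
\]
The ratio $\kappa=K/L$ measures how much longer the straight path through the gadget is than the distance of its terminals, and $\gamma=|M^*|/L$ measures how much of it will be live. The next lemma says that the gain $\gamma-1$ exceeds the waste $\kappa-\gamma$; this is the reason for taking $K$ as large as $(m+1)^6$.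

\begin{lemma}\label{lem:count}
We have $0\le\kappa-\gamma\le\frac1{5m}$ and $\gamma-1\ge\frac1{4m}$. In particular $M^*\ne\emptyset$.
\end{lemma}

\begin{proof}
Since $Q-1=(K-1-m)/m$, we have $L\ge K(1-\frac1{2m})$ and $\kappa\le\frac{2m}{2m-1}\le\frac65$. On the other hand
\[
\kappa=\Bigl(1-\frac{Q-1}{2K}\Bigr)^{-1}\ge1+\frac{Q-1}{2K}=1+\frac1{2m}-\frac{m+1}{2mK}\ge1+\frac1{2m}-\frac1K .
\]
An index $l\in\{0,\dots,K-1\}$ outside $M^*$ satisfies $l<m$ ($m$ indices), or $l+m-1>K-1-m$ ($2m-1$ indices), or else some $l'\in[l,l+m-1]$ with $l'\le K-1$ has $l'+1$ or $K-l'$ a power of $2$. There are $6s+1$ powers of $2$ in $[1,K]$, so at most $2(6s+1)$ such $l'$, each of which rules out at most $m$ indices $l$. Hence $|M^*|\ge K(1-\varepsilon)$ with $\varepsilon=m(12s+5)/K$. We have $2^{4s}\ge6(12s+5)$ for $s\ge2$: at $s=2$ this reads $256\ge174$, and raising $s$ by $1$ multiplies the left side by $16$ and adds $72$ to the right side. So $K\ge m^22^{4s}\ge6m^2(12s+5)$ and $\varepsilon\le\frac1{6m}$. Therefore $\kappa-\gamma\le\kappa\varepsilon\le\frac1{5m}$, and $\gamma-1\ge\frac1{2m}-\frac1K-\frac1{5m}\ge\frac1{4m}$ because $K\ge20m$.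
\end{proof}

\section{One round}\label{sec:round}

Let $(V,d,T,\mathcal P,\rho)$ be a configuration and put $\mu=\rho/L$. For every live pair $\{a,b\}$ take a copy of $G$ with all lengths multiplied by $\mu$ and identify its terminals with $x_0=a$, $x_K=b$. Let $V'$ be the enlarged set and $d'$ the shortest-path metric of the graph formed by the complete graph on $V$ (with lengths $d$) and all gadgets. The scale $\mu$ is chosen so that a gadget is exactly as long as its pair.

\begin{lemma}\label{lem:glue}
Let $G$ be the gadget on $\{a,b\}$.
\begin{itemize}
\item[(G1)] $d'=d$ on $V$.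
\item[(G2)] $d'=\mu\,d_G$ on $G$.
\item[(G3)] $d'(u,y)=\min\{d'(u,a)+d'(a,y),\ d'(u,b)+d'(b,y)\}$ for $y\in G$, $u\notin\operatorname{int}G$.
\end{itemize}
\end{lemma}

\begin{proof}
An interior vertex of a gadget is incident only with edges of that gadget. (G1) Cut a walk between nodes of $V$ at its visits to $V$. Each piece is an edge of the complete graph, or a walk in one gadget between terminals $t,t'$, of length at least $\mu\,d_G(t,t')=d(t,t')$. The triangle inequality for $d$ bounds the total from below by the $d$-distance of the ends. (G2) In a walk between vertices of $G$, a maximal part that uses no edge of $G$ runs between terminals $t,t'$ and has length at least $d(t,t')=\mu\,d_G(t,t')$ by (G1); replace it by a shortest path in $G$. (G3) Every walk from $y$ to $u$ visits $a$ or $b$.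
\end{proof}

We write $d$ for $d'$. When $d(u,y)=d(u,t)+d(t,y)$ for a terminal $t$, we say that $d(u,y)$ is \emph{realized through} $t$. Starting from the tour $T$ we insert first all relay points, in an arbitrary order (\emph{relay phase}), then the midpoints, gadget after gadget and in each gadget by increasing $l$ (\emph{midpoint phase}). In this section we determine cheapest positions for these insertions; the farthest rule plays no role yet.

\subsection{The relay phase}

For each live pair, assign the $m$ edges of $T$ that cross it bijectively to the $m$ passes of its gadget; this uses (C4). Let $\{u,v\}$ be an edge of $T$ with geodesic $u,a_1,b_1,\dots,a_\nu,b_\nu,v$ as in (C5). Replace each step $a_i,b_i$ by the pass assigned to $\{u,v\}$, traversed from $a_i$ to $b_i$. A pass has length $\mu L=\rho$, so the result is again a geodesic, the \emph{route} of $\{u,v\}$. The subsequence consisting of $u$, the stops of these passes, and $v$ is the \emph{chain} of $\{u,v\}$; pairs of consecutive nodes of a chain are its \emph{links}. By Lemma~\ref{lem:pass} every relay point lies on exactly one chain.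

Insert every relay point between its two nearest chain neighbors that are already on the tour. By induction these neighbors are joined by a tour edge, and by \eqref{eq:geo} the cost is $0$, hence minimal. At the end of the phase the tour edges are the links of all chains. For a gadget $G$ on $\{a,b\}$, $a=x_0$, $b=x_K$, the links with an end in $\operatorname{int}G$ are
\begin{itemize}
\item the edges $\sigma_i=\{x_i,x_{i+m}\}$, $1\le i\le K-1-m$, each exactly once;
\item the \emph{left legs} $\{u,x_i\}$ and the \emph{right legs} $\{x_{K-i},v\}$, $1\le i\le m$, with $u,v\notin\operatorname{int}G$.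
\end{itemize}
A link may be a leg of two gadgets. The outer end of a leg can be far away, but from inside $G$ it looks like a terminal. Indeed, for a left leg the sequence $u,a,b$ is a subsequence of a route, read in the suitable direction, so $d(u,b)=d(u,a)+\rho$. Since $\rho+d(b,y)\ge d(a,y)$, (G3) gives
\begin{equation}\label{eq:leg}
d(u,y)=d(u,a)+d(a,y)\qquad\text{for all }y\in G .
\end{equation}
In an excess of the leg $\{u,x_i\}$ with respect to $p,q\in G$ the term $d(u,a)$ appears once with each sign and cancels. So these excesses are those of the \emph{shadow} $\{x_0,x_i\}$ of the leg. By reflection the same holds for a right leg and its shadow $\{x_{K-i},x_K\}$. For $l\in M$, the two ends of a shadow have positions both at most $m\le l$, or both at least $K-m\ge l+1$.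

\subsection{The midpoint phase}

The rule is the one of Section~\ref{sec:three}: \emph{insert $c_l$ into $\sigma_{l+1-m}=\{x_{l+1-m},x_{l+1}\}$ of the same gadget}, creating
\[
A_l=\{x_{l+1-m},c_l\},\qquad B_l=\{c_l,x_{l+1}\}.
\]
The edge $\sigma_{l+1-m}$ exists since $1\le l+1-m\le K-1-m$, and it is still present since different midpoints use different edges. At any moment of the phase, a tour edge is, with respect to a gadget $G$, either \emph{foreign} (both ends outside $\operatorname{int}G$), or a leg of $G$, or one of the $\sigma_i,A_j,B_j$ of $G$.

The difficulty is with the foreign edges, which are numerous and whose geodesics may pass through a terminal of $G$. The next lemma shows that none of them comes close to running through $G$.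

\begin{lemma}\label{lem:iso}
Suppose the relay phase is complete and some (possibly none or all) of the midpoints have been inserted by the rule. Let $\{y,z\}$ be a tour edge foreign to the gadget $G$ on $\{a,b\}$. Then $E(y,z;a,b)\ge\rho$ and $E(y,z;b,a)\ge\rho$. Moreover $E(y,z;p,q)\ge\min\{\rho,d(p,q)\}$ for all distinct $p,q\in G$; in particular $\{y,z\}$ crosses no pair in $G$.
\end{lemma}

\begin{proof}
The first statement is symmetric in $a,b$ and in $y,z$.

\emph{Case 1: $y,z\in\operatorname{int}G'$ for a gadget $G'$ on another live pair.} By (G3), $d(y,a)$ is realized through a terminal $t$ of $G'$ and $d(b,z)$ through a terminal $t'$ of $G'$, so that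
\[
E(y,z;a,b)=\bigl[d(y,t)+\rho+d(t',z)-d(y,z)\bigr]+d(t,a)+d(b,t').
\]
If $t=t'$, the bracket is at least $\rho$. If $t\ne t'$, then $d(t,t')=\rho$ and the bracket is nonnegative; as $\{t,t'\}\ne\{a,b\}$, we have $t\ne a$ or $t'\ne b$, and (C1) gives $d(t,a)+d(b,t')\ge\rho$. Exchanging the names of $a$ and $b$ gives the other inequality.

\emph{Case 2: all other foreign edges.} Edges created in the midpoint phase have both ends in the interior of one gadget, so $\{y,z\}$ is a link of the chain of some $\{u,v\}\in T$, named so that $u,y,z,v$ is a geodesic. If $\{u,v\}$ does not cross $\{a,b\}$, then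
\[
E(y,z;a,b)\ge[d(u,a)-d(u,y)]+\rho+[d(b,v)-d(z,v)]-d(y,z)=E(u,v;a,b),
\]
which is nonzero and hence at least $\rho$ by (C3); the same computation applies to $(b,a)$. If $\{u,v\}$ crosses $\{a,b\}$, its route contains a pass of $G$, and the chain contains the stops of this pass, which lie in $\operatorname{int}G$. So the consecutive chain nodes $y,z$ both come before the pass or both come after it. In the first situation $d(y,t)=d(y,z)+d(z,t)$ for $t\in\{a,b\}$ by \eqref{eq:geo}, and both excesses equal $d(z,a)+\rho+d(z,b)\ge\rho$. In the second, $d(t,z)=d(t,y)+d(y,z)$, and both equal $d(y,a)+\rho+d(y,b)\ge\rho$.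

For the last statement let $d(y,p)$ be realized through the terminal $t$ of $G$ and $d(q,z)$ through $t'$. If $t=t'$, then $E(y,z;p,q)\ge d(p,q)+\Delta(y,z;t)\ge d(p,q)$. If $t\ne t'$, then $E(y,z;p,q)=E(y,z;t,t')+[d(t,p)+d(p,q)+d(q,t')-\rho]\ge\rho$.
\end{proof}

\begin{lemma}\label{lem:midphase}
When $c_l$ is to be inserted, $\sigma_{l+1-m}$ costs $\mu/2$ and every tour edge costs at least $\mu/2$. So the rule prescribes a cheapest insertion.
\end{lemma}

\begin{proof}
Measure lengths in units of $\mu$, so that $\rho=L\ge1$. By Lemmas~\ref{lem:dist} and~\ref{lem:mono},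
\begin{equation}\label{eq:A}
d(x_{l+1-m},c_l)=D(m-1)+\tfrac12=m-\tfrac12 ,
\end{equation}
and the cost of $\sigma_{l+1-m}$ is $(m-\frac12)+\frac12-D(m)=\frac12$.

Every walk from $c_l$ begins with an edge of length $\frac12$ to $x_l$ or $x_{l+1}$, and $d(x_l,x_{l+1})=1$. By Lemma~\ref{lem:mid} it suffices to show $E(y,z;x_l,x_{l+1})\ge\frac12$ for both orderings $(y,z)$ of the ends of each tour edge. For foreign edges Lemma~\ref{lem:iso} gives at least $1$. For the others, after replacing legs by shadows, $y,z$ are vertices of $G$ other than $c_l$, and Lemma~\ref{lem:cover} gives at least $1$ unless $\operatorname{pos}(y)\le l$ and $\operatorname{pos}(z)\ge l+1$. Shadows are not of this kind. Neither are the edges $A_j,B_j$ present, because the midpoints come by increasing index, so that $j<l$ and their ends have positions at most $j+1\le l$. There remain the $\sigma_i$ with $i\le l<i+m$. Here $l-i$ and $i+m-l-1$ are less than $m$, and the excess is $(l-i)+1+(i+m-l-1)-(m-\frac12)=\frac12$.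
\end{proof}

\subsection{The new configuration}

Let $T'$ be the tour at the end of the round, $\rho'=\mu/2$, and let $\mathcal P'$ consist of the pairs $\{x_l,c_l\}$ and $\{c_l,x_{l+1}\}$ with $l\in M^*$, in all gadgets.

\begin{proposition}\label{prop:round}
The tuple $(V',d,T',\mathcal P',\rho')$ is a configuration, with $|\mathcal P'|=2|M^*|\,|\mathcal P|$ and $\rho'=\rho/(2L)$.
\end{proposition}

\begin{proof}
We use units of $\mu$, so $\rho'=\frac12\le\rho$. The set $\mathcal P'$ is nonempty by Lemma~\ref{lem:count}, and (C2) follows from \eqref{eq:half} and (G2).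

(C1) Two vertices of one gadget are at distance at least $\frac12$ by \eqref{eq:half}. If $y\in\operatorname{int}G$ and $u\notin G$, then $d(u,y)$ is at least the distance from $y$ to a terminal, by (G3). Two nodes of $V$ are at distance at least $\rho$.

(C3) Let the live pair lie in $G$. For a foreign edge Lemma~\ref{lem:iso} gives excesses at least $\frac12$. For any other edge, after passing to shadows, the excesses are sums and differences of distances in $G$, hence nonnegative multiples of $\frac12$.

(C4) Let $(p,q)$ be $(x_l,c_l)$ or $(c_l,x_{l+1})$ in $G$, with $l\in M^*$. Suppose a tour edge crosses $\{p,q\}$. It is not foreign; replace it by its shadow if it is a leg, and name its ends so that $E(y,z;p,q)=0$. By Lemma~\ref{lem:cover}, $\operatorname{pos}(z)>\operatorname{pos}(p)$ and $\operatorname{pos}(y)<\operatorname{pos}(q)$. No vertex has its position strictly between those of $p$ and $q$, so the edge \emph{covers} the pair: $\operatorname{pos}(y)\le\operatorname{pos}(p)$ and $\operatorname{pos}(z)\ge\operatorname{pos}(q)$. We list the covering edges.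
\begin{itemize}
\item Shadows do not cover, since both ends lie on one side of $I_l$.
\item The edge $\sigma_i$ covers if and only if $l-m+1\le i\le l$. It was removed when $c_{i+m-1}$ was inserted, and this midpoint exists because $i+m-1\in[l,l+m-1]\subset M$.
\item The edge $A_j$ has positions $j+1-m$ and $j+\frac12$. It covers $(x_l,c_l)$ for $l\le j\le l+m-1$ and $(c_l,x_{l+1})$ for $l+1\le j\le l+m-1$. All these $j$ lie in $M$, so these edges are in $T'$.
\item The edge $B_j$ has positions $j+\frac12$ and $j+1$. It covers only the pair $(c_j,x_{j+1})$.
\end{itemize}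
So $(x_l,c_l)$ is covered by the $m$ edges $A_l,\dots,A_{l+m-1}$ and $(c_l,x_{l+1})$ by the $m$ edges $B_l,A_{l+1},\dots,A_{l+m-1}$. All of them cross: by \eqref{eq:A} the straight path along unit edges from $x_{j+1-m}$ to $c_j$, of length $m-\frac12$, is a geodesic for $A_j$, and it contains every pair that $A_j$ covers; $B_l$ is the pair itself.

(C5) An edge $A_j$ or $B_j$ of $G$ is foreign to all other gadgets, so the live pairs that it crosses are edges of its straight geodesic; order and orient them by position. By the list above, no other edge of $T'$ crosses a live pair.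
\end{proof}

\section{The farthest order}\label{sec:order}

Start with the seed and perform $J\ge1$ rounds. This gives configurations $(V_j,d,T_j,\mathcal P_j,\rho_j)$ for $0\le j\le J$, with $V_0\subset V_1\subset\dots\subset V_J=:N$; by (G1) the distances within $V_j$ do not change in later rounds. Put $\mu_j=\rho_j/L$, so $\rho_{j+1}=\mu_j/2$. So far every insertion is known to be cheapest. It remains to order the relay points of each round so that every inserted node is farthest from the tour \emph{among all remaining nodes of $N$}, including those of much later rounds.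

For $\{a,b\}\in\mathcal P_j$ with $j<J$, the \emph{descendants} of $\{a,b\}$ are the interior vertices of its gadget together with the descendants of the pairs of $\mathcal P_{j+1}$ in that gadget; pairs in $\mathcal P_J$ have no descendants. Every node of $N\setminus V_j$ is a descendant of some pair in $\mathcal P_j$.

\begin{lemma}\label{lem:desc}
Let $w$ be a descendant of $\{a,b\}\in\mathcal P_j$.
\begin{itemize}
\item[(i)] $d(w,a)\le\rho_j$ and $d(w,b)\le\rho_j$.
\item[(ii)] If $w$ is not a relay point of the gadget on $\{a,b\}$, there is $l\in M$ such that in this gadget $d(w,x_l)$ and $d(w,x_{l+1})$ are at most $\mu_j$ and one of them is at most $\mu_j/2$.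
\end{itemize}
\end{lemma}

\begin{proof}
Downward induction on $j$; for $j=J$ there is nothing to prove. Use units of $\mu_j$. In (ii), either $w=c_l$, or $w$ descends from $\{x_l,c_l\}$ or $\{c_l,x_{l+1}\}$ and is within $\rho_{j+1}=\frac12$ of both members by (i) for $j+1$. So $w$ is within $\frac12$ of $c_l$, hence within $1$ of $x_l$ and $x_{l+1}$, and within $\frac12$ of one of them. For (i), relay points are within $1+D(K-2)=L-1$ of each terminal by Lemma~\ref{lem:dist}, and the other descendants are within $\frac12$ of a relay point by (ii). So all are within $L=\rho_j$.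
\end{proof}

As on the line in Section~\ref{sec:upper}, the farthest rule bisects, and this is why $K$ is a power of $2$. For $\tau=1,\dots,6s$, \emph{level $\tau$} of a round consists of the relay points $x_i$, in all gadgets of the round, with $i$ an odd multiple of $K/2^\tau$. Every relay point belongs to exactly one level.

\begin{proposition}\label{prop:order}
There is a run of FI on $N$ that starts at $o$, follows the seed order, then performs the rounds $j=0,\dots,J-1$ as in Section~\ref{sec:round} with the relay points ordered by levels, and ends with the tour $T_J$.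
\end{proposition}

\begin{proof}
The insertion positions are legitimate by Lemma~\ref{lem:seed}, the relay phase and Lemma~\ref{lem:midphase}. We check that each node is farthest from the current set $S$ when it is chosen.

\emph{Seed.} All nodes other than base nodes are within $\frac12$ of $o$: the nodes $f,g_i$ by construction, the others by Lemma~\ref{lem:desc}(i). A remaining base node is at distance $1$ from $S$. When all base nodes are in $S$, each remaining node among $f,g_1,\dots,g_k$ is at distance exactly $\frac12$ from $S$.

\emph{Level $\tau$ of round $j$.} Use units of $\mu_j$, which is the same for all gadgets of the round, and let $h=K/2^\tau$. The set $S$ consists of $V_j$, of all relay points of lower levels, and of some points of level $\tau$. So in each gadget $S$ contains every $x_i$ with $2h\mid i$, terminals included, and only points with $h\mid i$. Since $h$ is a power of $2$ and $m\ge3$ is odd, $m\nmid h$, and therefore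
\begin{equation}\label{eq:Dh}
D(h)=1+D(h-1).
\end{equation}
We show that the remaining points of level $\tau$ are at distance exactly $D(h)$ from $S$, and all other remaining nodes at distance at most $D(h)$.

Let $x_i$ be a remaining point of level $\tau$. The points of $S$ in its gadget have indices that differ from $i$ by at least $h$, so their distance from $x_i$ is at least $D(h)$ for relay points and at least $1+D(h-1)=D(h)$ for terminals, with equality for $x_{i-h}$ and $x_{i+h}$, which are in $S$. By (G3) a node outside the gadget is at least as far from $x_i$ as one of the terminals.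

Let $x_i$ be of a higher level. Then $h\nmid i$, so $i$ differs from a multiple $i'$ of $2h$ by some $e$ with $1\le e<h$. The distance to $x_{i'}\in S$ is $D(e)\le D(h)$ if $x_{i'}$ is a relay point and $1+D(e-1)\le D(h)$ if it is a terminal.

Any other remaining node $w$ has an index $l\in M$ as in Lemma~\ref{lem:desc}(ii). The interval $[l,l+1]$ lies between two consecutive multiples of $h$, one of which is a multiple $i'$ of $2h$; by reflection, which preserves the multiples of $2h$, we may assume $i'\le l<l+1\le i'+h$. If $i'\ge1$, then $x_{i'}$ is a relay point in $S$ and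
\[
d(w,x_{i'})\le d(w,x_l)+D(l-i')\le1+D(h-1)=D(h).
\]
If $i'=0$, then $l+1\ne h$ because $l+1$ is not a power of $2$, so $l+1\le h-1$. Two increments of $D$ sum to at least $1$, hence
\[
d(w,x_0)\le1+\bigl(1+D(l-1)\bigr)\le1+D(l+1)\le1+D(h-1)=D(h).
\]

\emph{Midpoints of round $j$.} Now all relay points of the round are in $S\subset V_{j+1}$. A remaining midpoint is at distance exactly $\frac12=\rho_{j+1}$ from $S$, by (C1) for $V_{j+1}$ and because its two neighbors are in $S$. Every node of a later round is within $\frac12$ of $S$ by Lemma~\ref{lem:desc}(ii). So the midpoints may come in any order.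
\end{proof}

\begin{remark}
The case $i'=0$ shows why the indices with $l+1$ or $K-l$ a power of $2$ were removed from $M$. Distances from a terminal are $1+D(j-1)$ rather than $D(j)$, so their short increments occur at $j\equiv1\pmod m$, and a power of $2$ can be of this form. For $l+1=h\equiv1\pmod m$, $h>1$, the estimate would give only $d(w,x_0)\le2+D(h-2)=D(h)+\frac12$.
\end{remark}

\section{Lengths and sizes: proofs of Theorems~\ref{thm:main} and~\ref{thm:growth}}\label{sec:lengths}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Lambda_j=\rho_j|\mathcal P_j|$ be the total length of the live pairs. Then $\Lambda_0=\frac12$, and $\Lambda_{j+1}=\gamma\Lambda_j$ by Proposition~\ref{prop:round}. By Proposition~\ref{prop:order} and Lemma~\ref{lem:length} there is a run on $N=V_J$ with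
\[
Z=\operatorname{len}(T_J)\ge m\Lambda_J .
\]

\emph{A short tour.} Let $\Gamma_0$ be any tour on $V_0$ that contains the edge $\{f,o\}$. Given a tour $\Gamma_j$ on $V_j$ that contains all pairs of $\mathcal P_j$ as edges, replace each of them by the straight path through its gadget, which visits all vertices in the order of their positions and has length $K\mu_j=\kappa\rho_j$. The result $\Gamma_{j+1}$ is a tour on $V_{j+1}$ that contains all pairs of $\mathcal P_{j+1}$ as edges, and $\operatorname{len}(\Gamma_{j+1})=\operatorname{len}(\Gamma_j)+(\kappa-1)\Lambda_j$. For the part $W_j=\operatorname{len}(\Gamma_j)-\Lambda_j$ that is not live this means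
\[
W_{j+1}=W_j+(\kappa-\gamma)\Lambda_j,\qquad W_0\le\tfrac32|V_0|\le\tfrac92m .
\]
Since $\sum_{j<J}\Lambda_j=(\Lambda_J-\Lambda_0)/(\gamma-1)$, Lemma~\ref{lem:count} gives
\[
W_J\le W_0+\frac{\kappa-\gamma}{\gamma-1}\,\Lambda_J\le W_0+\tfrac45\Lambda_J .
\]
Let $J$ be minimal with $\gamma^J\ge45m$. Then $\Lambda_J\ge\frac{45}2m\ge5W_0$, so $W_J\le\Lambda_J$ and $Z^*\le W_J+\Lambda_J\le2\Lambda_J$. Hence $Z\ge m\Lambda_J\ge\frac m2Z^*$.

\emph{Size.} From $\ln(1+x)\ge x/(1+x)$ we get $\ln\gamma\ge\ln(1+\frac1{4m})\ge\frac1{4m+1}$, and $\gamma^{J-1}<45m$ gives $J\le1+(4m+1)\ln(45m)$. Each gadget has fewer than $2K$ interior vertices and $|\mathcal P_j|\le(2K)^j$, so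
\[
n\le3m+\sum_{j<J}(2K)^{j+1}\le(2K)^J+2(2K)^J\le(2K)^{J+1},
\]
and $\ln n\le(J+1)(6s+1)\ln2$. For $m\ge3$ the factor $J+1$ is at most a constant times $m\ln m$, and $(6s+1)\ln2\le7\ln(m+1)\le14\ln m$. So $\ln n\le Cm(\ln m)^2$ for an absolute constant $C$, which we may take at least $1$. As $m$ is unbounded, no constant $\alpha$ bounds $Z/Z^*$.
\end{proof}

To pass from these instances to all $n$ we pad them.

\begin{lemma}\label{lem:monotone}
$R(n+1)\ge R(n)$ for all $n\ge2$.
\end{lemma}

\begin{proof}
Given a run on an $n$-node instance, add a copy $v'$ of a node $v$ other than the start, with $d(v',v)=0$ and $d(v',u)=d(v,u)$ for all other $u$. As long as $v\notin S$ we have $d(v',S)=d(v,S)$, and afterwards $d(v',S)=0$. So the original choices remain legitimate, and $v'$ can be inserted last, next to $v$, at cost $0$. Thus $Z$ is unchanged. So is $Z^*$: it does not increase by the same free insertion, and it does not decrease by shortcutting.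
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
The upper bound is Proposition~\ref{prop:upper}. For $s\ge2$ let $m_s=2^s-1$ and $n_s=\lceil\exp(Cm_s(\ln m_s)^2)\rceil$. By Theorem~\ref{thm:main} and Lemma~\ref{lem:monotone}, $R(n)\ge m_s/2$ for $n\ge n_s$. Let $n\ge n_2$ and let $s$ be maximal with $n_s\le n$. Since $n\le n_{s+1}-1$ and $m_{s+1}=2m_s+1\le3m_s\le m_s^2$,
\[
\ln n\le Cm_{s+1}(\ln m_{s+1})^2\le12\,Cm_s(\ln m_s)^2 .
\]
Since $n\ge n_s$, $C\ge1$ and $\ln m_s\ge1$, we have $\ln n\ge m_s$, that is, $\ln m_s\le\ln\ln n$. Therefore $R(n)\ge m_s/2\ge\ln n\big/\bigl(24\,C(\ln\ln n)^2\bigr)$.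
\end{proof}

\section{Removing the ties}\label{sec:ties}

The perturbation has two parts. Adding $\pi_i+\pi_j$ to $d(v_i,v_j)$, with weights $\pi_i$ that decrease in $i$, makes earlier nodes look farther away; it makes the triangle inequality strict and adds the same amount $2\pi_k$ to all insertion costs of $v_k$. A much smaller discount on the two edges created by the insertion of $v_k$ then singles out the chosen position. The weights must decrease fast enough that their spread over the nodes already on the tour is beaten by the gap between $\pi_k$ and $\pi_{k+1}$, and the discounts must increase because an earlier discount makes its edge more expensive to break.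

\begin{proof}[Proof of Theorem~\ref{thm:ties}]
For $k\ge3$ let $e_k$ be the set of the two nodes between which $v_k$ was inserted. Put
\[
\eta=\frac\delta4,\qquad\zeta=\frac{\eta}{4^{n+1}},\qquad\pi_i=\eta-4^i\zeta,\qquad\varepsilon_k=\frac{k\zeta}{4n},
\]
so that $\frac34\eta\le\pi_i\le\eta$ and $0<\varepsilon_1<\dots<\varepsilon_n=\zeta/4<\eta/4$. For $i<j$ define
\[
d'(v_i,v_j)=d(v_i,v_j)+\pi_i+\pi_j-\begin{cases}\varepsilon_j&\text{if }j\ge3\text{ and }v_i\in e_j,\\0&\text{otherwise.}\end{cases}
\]
Then $0<d'-d\le2\eta\le\delta$ on pairs of distinct nodes, and for distinct $i,j,l$ we have $d'(v_i,v_j)+d'(v_j,v_l)-d'(v_i,v_l)\ge2\pi_j-2\varepsilon_n>0$. So $d'$ is a metric. We show by induction on $k$ that FI on $d'$ is forced to repeat the given run.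

\emph{Choice of the node.} Let $k\ge2$, $S=\{v_1,\dots,v_{k-1}\}$, and for $l\ge k$ put $\phi_l=d(v_l,S)+\pi_l+\eta$. Since $\eta-4^{k-1}\zeta\le\pi_i\le\eta$ for $i<k$,
\[
\phi_l-4^{k-1}\zeta-\varepsilon_n\le d'(v_l,S)\le\phi_l .
\]
For $l>k$ we have $d(v_k,S)\ge d(v_l,S)$, so $\phi_k-\phi_l\ge\pi_k-\pi_l\ge3\cdot4^k\zeta>4^{k-1}\zeta+\varepsilon_n$. Hence $d'(v_k,S)>d'(v_l,S)$, and $v_k$ is the unique farthest node.

\emph{Choice of the edge.} For $k=3$ only the two copies of $\{v_1,v_2\}$ are available. Let $k\ge4$ and let $e=\{v_i,v_j\}$, $i<j<k$, be an edge of the current tour, with insertion cost $\Delta_e$ for $v_k$ under $d$. Its cost under $d'$ is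
\[
\Delta_e+2\pi_k-\varepsilon_k|e\cap e_k|+\xi_e,\qquad0\le\xi_e\le\varepsilon_{k-1},
\]
where $\xi_e\in\{0,\varepsilon_j\}$ is the discount on $e$ itself. The edge $e_k$ minimizes $\Delta_e$, with value $\Delta_{\min}$ say, and costs at most $\Delta_{\min}+2\pi_k-2\varepsilon_k+\varepsilon_{k-1}$. The tour has at least three nodes, so every other edge meets $e_k$ in at most one node and costs at least $\Delta_{\min}+2\pi_k-\varepsilon_k$, which is strictly more because $\varepsilon_k>\varepsilon_{k-1}$.
\end{proof}

The perturbation changes the length of every tour by at most $n\delta$, so the ratio $Z/Z^*$ under $d'$ tends to the ratio under $d$ as $\delta\to0$. The lower bounds of Theorems~\ref{thm:main} and~\ref{thm:growth} are therefore approached by runs without ties, on instances in which distinct nodes have positive distance. In particular, taking $m/2>\alpha$ and $\delta$ small, we obtain for every $\alpha$ an instance and a starting node for which FI is completely determined and still $Z>\alpha Z^*$.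

\begin{thebibliography}{9}

\bibitem{Ros77}
Rosenkrantz et al., 1977.

\bibitem{SE}
\emph{Second Edition} (as printed: SECOND EDITION),
\texttt{http://ebooks.puea.ac.ke:8000/\allowbreak get/PDF/\allowbreak Lawrence\%20V\%20\allowbreak Snyder\%2C\%20\allowbreak Zuo-Jun\%20Max\%20\allowbreak Shen-Snyder\%20\allowbreak and\%20Shen\%27s\%20\allowbreak Fundamentals\%20\allowbreak of\%20supply\%20\allowbreak chain\%20theory\%2C\%20\allowbreak 2ed\_4267.pdf}

\end{thebibliography}
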